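# A fixed-point-free nonexpansive map on a product of two spaces with the fixed point property

## 1. Nonexpansive maps, the fixed point property, and the maximum metric

All metric spaces here are nonempty.

**Definition (nonexpansive map).** A map $f$ from a metric space $(M,d_M)$ to a metric space $(N,r)$ is *nonexpansive* if $r(f(x),f(y))\le d_M(x,y)$ for all $x,y\in M$.

Isometries, constant maps and contractions are examples. On $\mathbb R$ the translation $t\mapsto t+1$ is nonexpansive and has no fixed point.

**Definition (fixed point property).** A metric space has the *fixed point property for nonexpansive mappings*, here abbreviated FPP, if every nonexpansive map of the space into itself has a fixed point.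

The interval $[0,1]$ has the FPP: for continuous $f:[0,1]\to[0,1]$ the function $f(t)-t$ is $\ge 0$ at $0$ and $\le 0$ at $1$, so it vanishes somewhere. The line $\mathbb R$ does not have the FPP, because of the translation above. A one-point space has it trivially.

**Definition (maximum metric).** For metric spaces $(X,\rho)$ and $(Y,d)$, the metric $d_\infty$ on $X\times Y$ is
$$d_{\infty}((x,u),(y,v))=\max\{\rho(x,y),\,d(u,v)\}.$$

On $[0,1]\times[0,1]$, for instance, the points $(0,0)$ and $(1,\tfrac12)$ have distance $1$. Note that $d_\infty((x,u),(y,u))=\rho(x,y)$, so each slice $X\times\{u\}$ is an isometric copy of $X$. A map into $X\times Y$ is nonexpansive exactly when both of its coordinate maps are.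

**Question.** Let $(X,\rho)$ and $(Y,d)$ have the FPP, and let $T:X\times Y\to X\times Y$ be nonexpansive for $d_\infty$. Does $T$ necessarily have a fixed point?

The question is from the paper "Fixed Points And Approximate Fixed Points In Product Spaces".

## 2. The square, the converse, and points with a nearest neighbor

*One factor is a point.* Then $X\times Y$ is isometric to the other factor, and the answer is yes.

*The square.* Let $X=Y=[0,1]$. For $n\ge1$ the map $(1-\frac1n)T$ sends $[0,1]^2$ into itself and contracts $d_\infty$ by the factor $1-\frac1n<1$. Banach's theorem gives a point $z_n=(1-\frac1n)Tz_n$, and then $d_\infty(z_n,Tz_n)\le\frac1n$. By compactness a subsequence of $(z_n)$ converges to some $z$, and $Tz=z$ by continuity. The answer is yes again, but the argument used compactness and the linear structure, which the question does not provide.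

*The converse.* If $(X\times Y,d_\infty)$ has the FPP, then so do $X$ and $Y$. For nonexpansive $f:X\to X$ and any $u_0\in Y$, the map $(x,u)\mapsto(f(x),u_0)$ is nonexpansive, and the first coordinate of a fixed point of it is fixed by $f$. The same argument works for $Y$.

*Finite spaces.* Suppose a space has a point $a$ with a *nearest neighbor* $b$: $b\neq a$ and $d(a,x)\ge d(a,b)$ for all $x\ne a$. Put $f(a)=b$ and $f(x)=a$ for $x\neq a$. Two points other than $a$ have the same image. For $x\ne a$ the images of $a$ and $x$ have distance $d(a,b)\le d(a,x)$. So $f$ is nonexpansive, and it has no fixed point. We record: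

**Observation.** In a space with the FPP no point has a nearest neighbor.

So a finite space with at least two points never has the FPP, and finite spaces tell us nothing. The observation also says what an example with well-separated points must look like: near every point $a$ the distances to the other points must have an infimum that is not attained.

## 3. Fixed points slice by slice, and the missing selection

The natural attempt at a positive answer uses one factor at a time. Write $T=(T_1,T_2)$. For fixed $u\in Y$ the map $x\mapsto T_1(x,u)$ is a nonexpansive self-map of $X$, so its fixed point set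
$$F(u)=\{x\in X:T_1(x,u)=x\}$$
is nonempty. Suppose we could select $g(u)\in F(u)$ with $g:Y\to X$ nonexpansive. Then $d_\infty((g(u),u),(g(u'),u'))=d(u,u')$, so $u\mapsto T_2(g(u),u)$ is a nonexpansive self-map of $Y$. It has a fixed point $u$, and $(g(u),u)$ is a fixed point of $T$.

The selection exists if, for some $k<1$, always $\rho(T_1(x,u),T_1(x',u'))\le\max\{k\rho(x,x'),d(u,u')\}$. Indeed, for any $g(u)\in F(u)$, the distance $s=\rho(g(u),g(u'))$ satisfies $s\le\max\{ks,d(u,u')\}$, which forces $s=0$ or $s\le d(u,u')$. Without the factor $k$ the same computation, for $x\in F(u)$ and $x'\in F(u')$, reads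
$$\rho(x,x')=\rho(T_1(x,u),T_1(x',u'))\le\max\{\rho(x,x'),d(u,u')\},$$
which says nothing. This is where the attempt stops: the hypotheses make each $F(u)$ nonempty and do not control how $F(u)$ varies with $u$.

The failure suggests the shape of a counterexample. Give every $x\in X$ and every $u\in Y$ a *height*, arranged so that a height in $X$ never equals a height in $Y$. Let $T$ change exactly the coordinate of smaller height. Then $F(u)$ consists of the $x$ higher than $u$, which is a nonempty set if heights are unbounded. Yet no pair $(x,u)$ is fixed, because one of its two coordinates is the lower one. Two things must be achieved together: $T$ has to be nonexpansive, and $X$ and $Y$ have to have the FPP. This can be done, so the answer to the question is **no**.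

**Theorem 1.** Let $\varepsilon\in(0,1]$. There are complete metric spaces $(X,\rho)$, $(Y,d)$ of cardinality $\aleph_1$, with all nonzero distances in $(1,1+\varepsilon]$, both having the FPP for nonexpansive mappings, and a $d_\infty$-nonexpansive $T:X\times Y\to X\times Y$ such that $T^n$ has no fixed point for every $n\ge1$.

**Theorem 2.** Let $\varepsilon\in(0,1]$. There is a complete metric space $Z$ with all nonzero distances in $(1,1+\varepsilon]$ that has the FPP, and a $d_\infty$-nonexpansive $T':Z\times Z\to Z\times Z$ without periodic points.

Everything takes place in ZFC. Fix $\varepsilon\in(0,1]$ from now on.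

## 4. Metrics given by integer labels

To get rid of the triangle inequality we take all nonzero distances in $(1,2]$, where it holds automatically: one nonzero distance is at most $2$, and a sum of two is more than $2$. A distance is then just a label.

Let $\mathbb N=\{0,1,2,\dots\}$. A *label function* on a set $M$ is a symmetric $\ell:M\times M\to\mathbb N\cup\{\infty\}$ with $\ell(x,x')=\infty$ if and only if $x=x'$. Put
$$\varphi(n)=1+\frac{\varepsilon}{1+n}\quad(n\in\mathbb N),\qquad \varphi(\infty)=0,\qquad d_\ell(x,x')=\varphi(\ell(x,x')).$$
So a large label means a distance just above $1$. For example, on $M=\mathbb N$ with $\ell(i,j)=\min(i,j)$ for $i\neq j$, the point $0$ has distance $1+\varepsilon$ from all others, and $5$ and $9$ have distance $1+\varepsilon/6$.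

Nonzero distances lie in $(1,1+\varepsilon]\subset(1,2]$, so $d_\ell$ is a metric. A Cauchy sequence is eventually constant, so the space is complete. Since $\varphi$ is strictly decreasing on $\mathbb N\cup\{\infty\}$, a map $f:M\to M$ is nonexpansive if and only if
$$\ell(f(x),f(x'))\ge\ell(x,x')\qquad\text{for all }x,x'\in M. \tag{1}$$
On a product of two such spaces, with label functions $\ell_M$ and $\ell_N$, we have $d_\infty=\varphi(\min(\ell_M,\ell_N))$. So a map $F$ from $M\times N$ into a space with label function $\ell_K$ is nonexpansive if and only if always
$$\ell_K\bigl(F(x,u),F(x',u')\bigr)\ge\min\bigl(\ell_M(x,x'),\ell_N(u,u')\bigr). \tag{2}$$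

The Observation of Section 2 becomes a condition on labels. If $\{\ell(a,x):x\neq a\}$ is nonempty and bounded, it has a maximum, which is attained at a nearest neighbor of $a$. So in a labeled space with at least two points and the FPP, the labels from each point $a$ must be unbounded. In the example on $\mathbb N$ above, the labels from $5$ are at most $5$, and the FPP fails.

## 5. Stationary sets and the ordinal function $e$

Heights will be countable ordinals, because the FPP will come from a theorem about $\omega_1$. An ordinal is the set of smaller ordinals; limit ordinals are nonzero; every countable subset of $\omega_1$ is bounded in $\omega_1$.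

**Definition (club).** A set $C\subset\omega_1$ is a *club* if it is unbounded in $\omega_1$ and contains every limit ordinal $\alpha<\omega_1$ for which $C\cap\alpha$ is cofinal in $\alpha$. The set of countable limit ordinals is a club. The set of countable successor ordinals is unbounded but not a club, since $\omega$ is a limit of successors.

**Definition (stationary).** A set $S\subset\omega_1$ is *stationary* if it meets every club. Every club is stationary, since two clubs always meet. The set of successor ordinals is nonstationary, and so is every bounded set, since $\{\alpha:\alpha>\gamma\}$ is a club. So stationary sets are unbounded, hence uncountable.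

We use the following textbook facts.

* **(S1)** Countable unions of nonstationary subsets of $\omega_1$ are nonstationary, and a stationary set meets every club in a stationary set.
* **(S2)** (Ulam; Solovay) $\omega_1$ contains two disjoint stationary sets.
* **(S3)** (Fodor's lemma) If $S$ is stationary and $h:S\to\omega_1$ is regressive, that is, $h(\alpha)<\alpha$ for all $\alpha\in S$, then $h$ is constant on a stationary subset of $S$.

Stationarity matters in (S3): on the successor ordinals the map $\alpha+1\mapsto\alpha$ is regressive and injective.

By (S2) and (S1) (intersect with the club of limit ordinals), fix **disjoint stationary sets $A,B\subset\omega_1$ consisting of limit ordinals**. Heights in $X$ will lie in $A$ and heights in $Y$ in $B$.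

**The function $c$.** Enumerate $A$ increasingly as $(a_\xi)_{\xi<\omega_1}$. Every $\xi$ is uniquely $\xi=\mu+n$ with $\mu$ a limit ordinal or $0$ and $n\in\mathbb N$; put $c(a_\xi)=n$. Define $c$ on $B$ likewise. Then $c$ is unbounded on $A\setminus\delta$ and on $B\setminus\delta$ for every $\delta<\omega_1$: since $a_\xi\ge\xi$, take a limit $\mu\ge\delta$ and look at $a_{\mu+n}$ for $n\in\mathbb N$.

**The function $e$.** For each $\beta\in A\cup B$ choose a strictly increasing sequence $(\eta_\beta(n))_{n\in\mathbb N}$ cofinal in $\beta$. For $\alpha<\beta$ with $\beta\in A\cup B$ put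
$$e(\alpha,\beta)=c(\beta)+\bigl|\{n:\eta_\beta(n)\le\alpha\}\bigr|\in\mathbb N.$$
The count is finite because some $\eta_\beta(n)$ exceeds $\alpha$ and the sequence increases. For example, if $\beta=\omega^2$ belongs to $A\cup B$ and $\eta_\beta(n)=\omega\cdot n$, then $e(\omega\cdot k,\beta)=c(\beta)+k+1$. So $e(\alpha,\beta)$ measures how far $\alpha$ has climbed toward $\beta$. We read off:

* **(e1)** If $\alpha\le\alpha'<\beta$, then $e(\alpha,\beta)\le e(\alpha',\beta)<\infty$.
* **(e2)** For fixed $\beta$, $e(\alpha,\beta)\to\infty$ as $\alpha\to\beta$.
* **(e3)** $e(\alpha,\beta)\ge c(\beta)$.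

For $\alpha,\beta\in A\cup B$ let $\lambda(\alpha,\alpha)=\infty$ and $\lambda(\alpha,\beta)=\lambda(\beta,\alpha)=e(\alpha,\beta)$ if $\alpha<\beta$. This is a label function on $A\cup B$.

## 6. Words with vanishing letters: the spaces $E(P,Q)$

Let $(P,Q)$ be $(A,B)$ or $(B,A)$. A point will consist of a height $p\in P$ that never changes, and a word that grows by one letter whenever the point is the lower coordinate. The letter appended is the height of the other coordinate. Let $Q^{<\omega}$ be the set of finite words over $Q$, including the empty word $\emptyset$, let $|v|$ be the length of $v$, and set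
$$E=E(P,Q)=\{(p,w):p\in P,\ w\in Q^{<\omega},\ \text{all letters of }w\text{ are}>p\},\qquad\pi(p,w)=p.$$
For $x=(p,w)\in E$ and $q\in Q$ let
$$x*q=\begin{cases}(p,wq)&\text{if }q>p,\\ x&\text{if }q<p.\end{cases}$$
The case $q=p$ does not occur, since $P\cap Q=\emptyset$. The map we aim at is $T(x,u)=(x*\pi(u),u*\pi(x))$. To make it nonexpansive, we want a label function on $E$ with
$$\ell(x*q,x'*q')\ge\min(\ell(x,x'),\lambda(q,q')),\qquad \ell(x,x')\le\lambda(\pi x,\pi x'). \tag{3}$$

**The naive label fails.** Compare words letter by letter: give $(p,w)$ and $(p',w')$ the label $\min(\lambda(p,p'),\min_i\lambda(w_i,w_i'))$ if $|w|=|w'|$, and $0$ otherwise. Choose $q\in Q$, then $p\in P$ with $p>q$, then $q'\in Q$ with $q'>p$ and $c(q')\ge1$. For $x=(p,\emptyset)$ we get $x*q=(p,\emptyset)$ and $x*q'=(p,q')$, whose naive label is $0$. But (3) asks for at least $\min(\infty,\lambda(q,q'))=e(q,q')\ge1$. The point $x$ has received a letter in both cases, but the letter $q$ left no trace, so the two words can no longer be matched.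

**The repair.** Let a point remember that it may have swallowed small letters, and match the words as favorably as possible. For $p\in P$ and $v\in Q^{<\omega}$ let $\mathrm{red}_p(v)$ be the word obtained from $v$ by deleting all letters $<p$. A **lift** of $(p,w)\in E$ is a word $v\in Q^{<\omega}$ with $\mathrm{red}_p(v)=w$. For example, if $b_1<p<b_2<b_3$ with $b_i\in Q$, then $\mathrm{red}_p(b_3b_1b_2b_1)=b_3b_2$, so $b_3b_1b_2b_1$ is a lift of $(p,b_3b_2)$. The word $w$ itself is always a lift of $(p,w)$. In this language $x*q=(p,\mathrm{red}_p(wq))$.

For $x=(p,w)$, $x'=(p',w')$ let $\ell(x,x')$ be the supremum of $0$ and all numbers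
$$\min\bigl(\lambda(p,p'),\ \min_i\lambda(v_i,v_i')\bigr),\qquad v\text{ a lift of }x,\ v'\text{ a lift of }x',\ |v|=|v'|, \tag{4}$$
where the minimum over an empty set of positions is $\infty$.

As an example, take $x=(p,\emptyset)$ and $x'=(p,b)$ with $b>p$. A lift of $x$ has only letters $<p$, and a lift of $x'$ contains $b$ once, opposite some letter $v_i<p$ of the lift of $x$. So each number (4) is at most $e(v_i,b)$ for some $v_i\in Q$ with $v_i<p$. The one-letter lifts $v_1$ and $b$ give exactly $e(v_1,b)$. Hence $\ell(x,x')=\sup\bigl(\{0\}\cup\{e(q,b):q\in Q,\ q<p\}\bigr)$, and this is at most $e(p,b)$ by (e1).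

Taking a supremum over infinitely many lifts is dangerous, since it might give $\infty$ for different points. The example shows what prevents this: a vanished letter is below $p$, a visible one is above $p$, and (e1) bounds their label by $e(p,b)$.

**Lemma 1.** $\ell$ is symmetric, $\ell(x,x)=\infty$, $\ell(x,x')\le\lambda(\pi x,\pi x')$, and $\ell(x,x')<\infty$ if $x\ne x'$. So $\ell$ is a label function.

*Proof.* Symmetry is clear. For $\ell(x,x)=\infty$ use $v=v'=w$. The third claim holds because every number (4) is at most $\lambda(p,p')$, and $\lambda\ge0$.

Let $x=(p,w)\neq x'=(p',w')$. If $p\ne p'$, then $\ell(x,x')\le\lambda(p,p')<\infty$. Let $p=p'$, so $w\neq w'$, and let $v,v'$ be lifts of $x,x'$ of equal length. Call a letter of $v$ or $v'$ *kept* if it is $>p$, and *deleted* if it is $<p$. If at each position both letters were deleted, or both were kept and equal, then $w=\mathrm{red}_p(v)=\mathrm{red}_p(v')=w'$. So at some position $i$ one of the following holds.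

* Both letters are kept and differ. Then $\lambda(v_i,v_i')$ is one of the finitely many finite numbers $\lambda(b,b')$ with $b$ a letter of $w$, $b'$ a letter of $w'$, $b\ne b'$.
* Exactly one letter is kept. It is a letter $b>p$ of $w$ or of $w'$, and the other is some $q<p$. Then $\lambda(v_i,v_i')=e(q,b)\le e(p,b)$ by (e1), and there are only finitely many such $b$.

So all numbers (4) are at most the maximum of a finite set of finite numbers that depends only on $x$ and $x'$. Hence $\ell(x,x')<\infty$, and as a finite supremum of elements of $\mathbb N$ it lies in $\mathbb N$. $\square$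

By Section 4, $d_E=d_\ell$ is a complete metric on $E$ with nonzero distances in $(1,1+\varepsilon]$, and (1) describes nonexpansive self-maps. Also $|E|=\aleph_1$, since $|P|=|Q|=\aleph_1$.

**Lemma 2.** $\ell(x*q,x'*q')\ge\min(\ell(x,x'),\lambda(q,q'))$ for all $x,x'\in E$ and $q,q'\in Q$.

*Proof.* Let $x=(p,w)$. If $v$ is a lift of $x$, then $\mathrm{red}_p(vq)=\mathrm{red}_p(wq)$, because the letters of $v$ reduce to $w$ and $q$ is treated the same way in both words. So $vq$ is a lift of $x*q$. Likewise $v'q'$ is a lift of $x'*q'$ if $v'$ is a lift of $x'$. If $|v|=|v'|$, then $|vq|=|v'q'|$. Since $*$ does not change the heights, the pair $(vq,v'q')$ contributes $\min(s,\lambda(q,q'))$ to $\ell(x*q,x'*q')$, where $s$ is the contribution of $(v,v')$ to $\ell(x,x')$. So $\min(s,\lambda(q,q'))\le\ell(x*q,x'*q')$ for every such $s$, and trivially for $s=0$. Take the supremum over $s$. $\square$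

Both requirements in (3) are now met. What remains is the FPP, and this is where the ordinals do their work.

## 7. The points $x_\alpha$ and the countable sets below them

For a point $(p,w)$ let $\mathrm{rk}(p,w)$ be the largest ordinal among $p$ and the letters of $w$, and let $E_{<\alpha}=\{x\in E:\mathrm{rk}(x)<\alpha\}$. For $\alpha<\omega_1$ this set is countable, since only countably many heights and letters are available. For $\alpha\in P$ write $x_\alpha=(\alpha,\emptyset)$; then $\mathrm{rk}(x_\alpha)=\alpha$, so $x_\alpha\notin E_{<\alpha}$.

The next two lemmas compare $x_\alpha$ with the other points outside $E_{<\alpha}$. The labels of $x_\alpha$ against points below it are known exactly, and any other point outside $E_{<\alpha}$ has bounded labels against all of $E_{<\alpha}$.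

**Lemma 3.** If $\alpha\in P$ and $z\in E_{<\alpha}$, then $\ell(x_\alpha,z)=e(\pi z,\alpha)$.

*Proof.* Let $z=(p,w)$; then $p<\alpha$ and all letters of $w$ are $<\alpha$. By Lemma 1, $\ell(x_\alpha,z)\le\lambda(\alpha,p)=e(p,\alpha)$. Conversely, $\mathrm{red}_\alpha(w)=\emptyset$, so $w$ is a lift of $x_\alpha$ and also a lift of $z$. This pair of lifts contributes $\min(\lambda(\alpha,p),\infty)=e(p,\alpha)$. $\square$

For example, $\ell(x_\alpha,x_\beta)=\lambda(\alpha,\beta)$ for $\alpha,\beta\in P$. If $P\cap\alpha$ is cofinal in $\alpha$, then by (e2) the labels $\ell(x_\alpha,x_p)=e(p,\alpha)$ tend to $\infty$ as $p\to\alpha$ in $P$. The condition on $\alpha$ is needed. If $P=A$ and $\alpha=a_{\xi+1}$, then every $z\in E_{<\alpha}$ has $\pi z\le a_\xi$, so $\ell(x_\alpha,z)\le e(a_\xi,\alpha)$; and if $\alpha=\min P$, then $E_{<\alpha}$ is empty. Below we use such limits only for $\alpha$ in a club where cofinality holds.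

**Lemma 4.** If $\alpha\in P$ and $y\in E\setminus(E_{<\alpha}\cup\{x_\alpha\})$, then there is a finite $N$ with $\ell(y,z)\le N$ for all $z\in E_{<\alpha}$.

*Proof.* Let $y=(p',w')$ and $z=(p,w)\in E_{<\alpha}$.

If $p'>\alpha$, then $p<\alpha<p'$, and Lemma 1 with (e1) gives $\ell(y,z)\le e(p,p')\le e(\alpha,p')$.

Let $p'\le\alpha$. We first find a letter $b>\alpha$ in $w'$. If $p'=\alpha$, then $w'\ne\emptyset$ because $y\ne x_\alpha$, and all letters of $w'$ exceed $p'=\alpha$. If $p'<\alpha$, then $\mathrm{rk}(y)\ge\alpha$ means that some letter of $w'$ is $\ge\alpha$, and it is not $\alpha$, since $\alpha\in P$ and $P\cap Q=\emptyset$.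

Now let $v'$ and $v$ be equally long lifts of $y$ and $z$. The letter $b$ occurs in $v'$, say at position $i$. The letter $v_i$ is either a letter of $w$ or is $<p$; in both cases $v_i<\alpha<b$. So $\lambda(v_i,v_i')=e(v_i,b)\le e(\alpha,b)$ by (e1). Hence $\ell(y,z)\le e(\alpha,b)$, a bound that does not depend on $z$. $\square$

## 8. The fixed point property of $E(P,Q)$ by pressing down

**Proposition 5.** Let $f:E\to E$ be nonexpansive. Then either $f$ is constant, or $\{\alpha\in P:f(x_\alpha)\ne x_\alpha\}$ is nonstationary. In particular $E=E(P,Q)$ has the FPP.

The plan: if $f$ moves stationarily many $x_\alpha$, then it must push them into $E_{<\alpha}$. Fodor's lemma makes the image constant on a stationary set, and the unboundedness of labels spreads the constant value over all of $E$.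

*Proof.* Assume that $S_0=\{\alpha\in P:f(x_\alpha)\ne x_\alpha\}$ is stationary. We show that $f$ is constant.

**Step 1: $f$ pushes $x_\alpha$ below $\alpha$.** This step produces a regressive function. Let $C$ be the set of limit ordinals $\alpha<\omega_1$ such that $P\cap\alpha$ is cofinal in $\alpha$ and $f(E_{<\alpha})\subset E_{<\alpha}$.

The set $C$ is a club. For unboundedness, start with any $\gamma_0<\omega_1$. Given $\gamma_k$, the set $f(E_{<\gamma_k})$ is countable, so it lies in $E_{<\gamma}$ for some $\gamma<\omega_1$. As $P$ is unbounded, we can choose $\gamma_{k+1}\ge\gamma$ with $\gamma_{k+1}>\gamma_k$ and with an element of $P$ strictly between $\gamma_k$ and $\gamma_{k+1}$. Then $\alpha=\sup_k\gamma_k$ is a limit ordinal, $P\cap\alpha$ is cofinal in $\alpha$, and $E_{<\alpha}=\bigcup_kE_{<\gamma_k}$ is mapped into itself by $f$. For closedness, let $\alpha$ be a limit ordinal with $C\cap\alpha$ cofinal in $\alpha$. Then $E_{<\alpha}=\bigcup_{\beta\in C\cap\alpha}E_{<\beta}$ is mapped into itself, and $P\cap\alpha$ is cofinal in $\alpha$ because it is cofinal in each $\beta\in C\cap\alpha$. So $\alpha\in C$.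

By (S1), $S=S_0\cap C$ is stationary. Let $\alpha\in S$ and $y=f(x_\alpha)\neq x_\alpha$. Suppose $y\notin E_{<\alpha}$. For $z\in E_{<\alpha}$ we have $f(z)\in E_{<\alpha}$, and by (1) and Lemma 3
$$\ell(y,f(z))\ge\ell(x_\alpha,z)=e(\pi z,\alpha).$$
Take $z=x_p$ with $p\in P\cap\alpha$ and let $p\to\alpha$, which is possible since $\alpha\in C$. The right side tends to $\infty$ by (e2), while the left side is bounded by Lemma 4. This contradiction shows $f(x_\alpha)\in E_{<\alpha}$, that is, $\mathrm{rk}(f(x_\alpha))<\alpha$, for all $\alpha\in S$.

**Step 2: $f(x_\alpha)$ is the same point for stationarily many $\alpha$.** By Fodor's lemma $\mathrm{rk}(f(x_\alpha))$ equals a constant $r$ on a stationary subset of $S$. On that subset $f(x_\alpha)$ takes values in the countable set $E_{<r+1}$. Since a stationary set is not a countable union of nonstationary sets, some value is taken stationarily often: there are $y\in E$ and a stationary $D\subset S$ with $f(x_\alpha)=y$ for all $\alpha\in D$. By (1) and Lemma 3,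
$$z\in E,\ \alpha\in D,\ \alpha>\mathrm{rk}(z)\ \Longrightarrow\ \ell(y,f(z))\ge e(\pi z,\alpha). \tag{5}$$

**Step 3: $f(z)=y$ for all $z$ of large height.** One would like to conclude from (5) and (e3) at once, since $\ell(y,f(z))\ge c(\alpha)$ for many $\alpha\in D$. But $c$ may be bounded on $D$: as $c$ has countably many values, every stationary subset of $P$ even contains a stationary subset on which $c$ is constant. So we first pass from $D$ to all large $\alpha$, using (e2).

For $n\in\mathbb N$ let $W_n=\{z\in E:f(z)\neq y,\ \ell(y,f(z))=n\}$. By Lemma 1, $\{z:f(z)\ne y\}=\bigcup_nW_n$. Suppose that $\pi(W_n)$ is unbounded in $\omega_1$ for some $n$. Let $C_n$ be the set of limit ordinals $\alpha<\omega_1$ for which $\{\pi z:z\in W_n,\ \mathrm{rk}(z)<\alpha\}$ is cofinal in $\alpha$. This is a club. Given $\gamma$, choose $z_0\in W_n$ with $\pi z_0>\gamma$ and then $z_{k+1}\in W_n$ with $\pi z_{k+1}>\mathrm{rk}(z_k)$; since $\pi z_k\le\mathrm{rk}(z_k)<\pi z_{k+1}$, the ordinal $\sup_k\pi z_k$ is a limit greater than $\gamma$ and belongs to $C_n$. Closedness is clear: if $C_n\cap\alpha$ is cofinal in the limit ordinal $\alpha$, then the displayed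 set for $\alpha$ contains the displayed sets for all $\beta\in C_n\cap\alpha$, so it is cofinal in $\alpha$.

As $D$ is stationary, there is $\alpha\in D\cap C_n$. By (5), $e(\pi z,\alpha)\le\ell(y,f(z))=n$ for all $z\in W_n$ with $\mathrm{rk}(z)<\alpha$, and the heights $\pi z$ of these $z$ are cofinal in $\alpha$. This contradicts (e2). So each $\pi(W_n)$ is bounded in $\omega_1$. A countable set of bounds has a common bound $\delta<\omega_1$, and
$$f(z)=y\quad\text{whenever }\pi z>\delta.$$
In particular $f(x_\alpha)=y$ for **all** $\alpha\in P$ with $\alpha>\delta$.

**Step 4: $f$ is constant.** Now $c$ can be used. Suppose $f(z)\ne y$ for some $z$. For every $\alpha\in P$ with $\alpha>\max(\delta,\mathrm{rk}(z))$ we have $f(x_\alpha)=y$, so (1), Lemma 3 and (e3) give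
$$\ell(y,f(z))\ge\ell(x_\alpha,z)=e(\pi z,\alpha)\ge c(\alpha).$$
But $c$ is unbounded on these $\alpha$, while $\ell(y,f(z))<\infty$ by Lemma 1. This contradiction shows $f\equiv y$.

**Step 5: the FPP.** A constant map has a fixed point. If $f$ is not constant, then $\{\alpha\in P:f(x_\alpha)\neq x_\alpha\}$ is nonstationary. Since $P$ is stationary, this set is not all of $P$, so $f(x_\alpha)=x_\alpha$ for some $\alpha\in P$. $\square$

## 9. The map in which the lower coordinate grows

*Proof of Theorem 1.* Let $X=E(A,B)$ and $Y=E(B,A)$, with metrics $\rho,d$ and label functions $\ell_X,\ell_Y$ as in Section 6, and with height maps $\pi:X\to A$ and $\pi:Y\to B$. Both spaces are complete, have cardinality $\aleph_1$ and nonzero distances in $(1,1+\varepsilon]$, and have the FPP by Proposition 5. Heights in $Y$ are letters for $X$ and conversely, so we may define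
$$T(x,u)=\bigl(x*\pi(u),\ u*\pi(x)\bigr).$$

**Step 1: $T$ is nonexpansive.** We check (2) for both coordinates. Let $m=\min(\ell_X(x,x'),\ell_Y(u,u'))$. By Lemma 2 in $X$ and then Lemma 1 in $Y$,
$$\ell_X(x*\pi u,\;x'*\pi u')\ge\min\bigl(\ell_X(x,x'),\lambda(\pi u,\pi u')\bigr)\ge\min\bigl(\ell_X(x,x'),\ell_Y(u,u')\bigr)=m.$$
With the roles exchanged,
$$\ell_Y(u*\pi x,\;u'*\pi x')\ge\min\bigl(\ell_Y(u,u'),\lambda(\pi x,\pi x')\bigr)\ge\min\bigl(\ell_Y(u,u'),\ell_X(x,x')\bigr)=m.$$

**Step 2: no power of $T$ has a fixed point.** We count letters. Since $A\cap B=\emptyset$, $\pi x\neq\pi u$ for all $(x,u)\in X\times Y$. If $\pi u>\pi x$, then $T$ appends one letter to the word of $x$ and leaves $u$ unchanged. If $\pi x>\pi u$, then $T$ appends one letter to the word of $u$ and leaves $x$ unchanged. So each application of $T$ increases the total length of the two words by exactly $1$, and $T^n(x,u)\ne(x,u)$ for all $n\ge1$. $\blacksquare$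

It is instructive to see the attempt of Section 3 fail here. For this $T$ we have $F(u)=\{x\in X:\pi x>\pi u\}$. If $g:Y\to X$ were a nonexpansive selection, then $u\mapsto T_2(g(u),u)=u*\pi(g(u))$ would be a nonexpansive self-map of $Y$ that appends a letter to every $u$. That contradicts the FPP of $Y$. So no nonexpansive $g:Y\to X$ satisfies $\pi(g(u))>\pi(u)$ for all $u$.

## 10. Gluing the two factors at a point

*Proof of Theorem 2.* The aim is to put both factors into one space. Let $X,Y,T$ be as in Section 9. Pick $x_0\in X$ and $u_0\in Y$, and let $Z$ be the disjoint union of $X$ and $Y$ with $x_0$ and $u_0$ identified to one point $o$, so that $X\cap Y=\{o\}$ in $Z$. Keep the metrics on $X$ and $Y$, and let points of $X\setminus\{o\}$ and $Y\setminus\{o\}$ have mutual distance $1+\varepsilon$. All nonzero distances lie in $(1,1+\varepsilon]\subset(1,2]$, so $Z$ is a metric space, and it is complete because Cauchy sequences are eventually constant.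

**Step 1: retractions onto the factors.** Let $r_X:Z\to X$ be the identity on $X$ and send $Y$ to $o$; define $r_Y:Z\to Y$ likewise. The map $r_X$ is nonexpansive. On $X$ it preserves distances, on $Y$ it is constant, and for $z\in X\setminus\{o\}$, $z'\in Y\setminus\{o\}$ the images $z$ and $o$ have distance at most $1+\varepsilon$, which is the distance of $z$ and $z'$. The same holds for $r_Y$.

**Step 2: $Z$ has the FPP.** Let $f:Z\to Z$ be nonexpansive. The map $r_X\circ f|_X:X\to X$ is nonexpansive and has a fixed point $x$. If $x\ne o$, then $r_X(f(x))=x\ne o$ forces $f(x)\in X$, hence $f(x)=x$, and we are done. If $x=o$, then $r_X(f(o))=o$, so $f(o)\in Y$. In the same way, $r_Y\circ f|_Y$ either yields a fixed point of $f$ different from $o$ or shows $f(o)\in X$. If neither map yields a fixed point different from $o$, then $f(o)\in X\cap Y=\{o\}$, so $f(o)=o$.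

**Step 3: $Z\times Z$ carries a map without periodic points.** Let
$$T'=T\circ(r_X\times r_Y):Z\times Z\to X\times Y\subset Z\times Z.$$
It is $d_\infty$-nonexpansive as a composition of nonexpansive maps. A point with $(T')^n(z)=z$ for some $n\ge1$ lies in the image of $T'$, hence in $X\times Y$. There $r_X\times r_Y$ is the identity, so $T'=T$ on $X\times Y$, and $T$ maps $X\times Y$ into itself. So $T^n(z)=z$, which contradicts Theorem 1. $\blacksquare$

Together with the converse in Section 2, this says that the implication "if $X\times Y$ has the FPP, then so do $X$ and $Y$" cannot be reversed, even when $X=Y$.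

## 11. Rigidity of the factors

Proposition 5 gives more than the FPP. Let $f_1,f_2,\dots$ be countably many nonconstant nonexpansive self-maps of $X=E(A,B)$. Each $f_i$ fixes $x_\alpha$ for all $\alpha\in A$ outside a nonstationary set $N_i$. By (S1) the union $\bigcup_iN_i$ is nonstationary, so some $\alpha\in A$ lies outside it, and $x_\alpha$ is fixed by every $f_i$. Thus any countable family of nonconstant nonexpansive self-maps of $X$ has a common fixed point, and the same holds for $Y$. The product can fail the FPP even when the factors satisfy this much stronger property.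

The geometry of the factors does not help either. For every $\varepsilon\in(0,1]$ the spaces are complete, bounded and uniformly discrete, and any two nonzero distances differ at most by a factor $1+\varepsilon$, so the spaces are as close to equilateral as one likes.
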